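# The truth logic of $\Pi_2$-conservativity over Peano arithmetic

## 1. Does $\mathrm{Con}(\mathrm{PA})$ prove new $\Pi_2$ sentences?

Add to Peano arithmetic the sentence saying that PA is consistent. We write it $\Diamond\top$, where $\Box$ is the formalized provability predicate of PA and $\Diamond=\neg\Box\neg$. Does $\mathrm{PA}+\Diamond\top$ prove a $\Pi_2$ sentence that PA does not prove? Yes: $\Diamond\top$ itself is $\Pi_1$, hence $\Pi_2$ after adding a dummy quantifier, and PA does not prove it by Gödel's second theorem.

Recall that for a class $\Gamma$ of arithmetical formulas, a theory $T_2\supseteq\mathrm{PA}$ is *$\Gamma$-conservative* over a theory $T_1\supseteq\mathrm{PA}$ if every $\Gamma$-sentence provable in $T_2$ is provable in $T_1$. We always take $\Gamma=\Pi_2$.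

**Definition 1.1.** For arithmetical sentences $\alpha,\beta$ let $\alpha\Rightarrow\beta$ be the arithmetical sentence
$$\forall\pi\in\Pi_2\,\big(\Box(\beta\to\pi)\to\Box(\alpha\to\pi)\big),$$
which says that $\mathrm{PA}+\beta$ is $\Pi_2$-conservative over $\mathrm{PA}+\alpha$.

When $\beta$ is itself $\Pi_2$, nothing interesting happens. If $\beta$ is PA-provably equivalent to a $\Pi_2$ sentence, then
$$\mathrm{PA}\vdash(\alpha\Rightarrow\beta)\leftrightarrow\Box(\alpha\to\beta).\tag{1}$$
From left to right, take $\pi=\beta$. From right to left, $\Box(\alpha\to\beta)$ and $\Box(\beta\to\pi)$ give $\Box(\alpha\to\pi)$.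

In our example (1) gives $\mathrm{PA}\vdash(\top\Rightarrow\Diamond\top)\leftrightarrow\Box\Diamond\top$, and by the formalized second incompleteness theorem
$$\mathrm{PA}\vdash(\top\Rightarrow\Diamond\top)\leftrightarrow\Box\bot.\tag{2}$$
So $\neg(\top\Rightarrow\Diamond\top)$ is true. But PA does not prove it, since by (2) PA would then prove $\neg\Box\bot$. The truth splits into two parts: the PA-theorem $(\top\Rightarrow\Diamond\top)\to\Box\bot$, and the reflection instance $\Box\bot\to\bot$, which is true because PA is sound but is not provable.

Here is a second test. Let $\alpha,\beta$ be any sentences with $\alpha\Rightarrow\beta$ and $\alpha$ both true. Then $\Diamond\beta$ is true: otherwise $\mathrm{PA}\vdash\beta\to\bot$, so with $\pi=\bot$ we get $\mathrm{PA}\vdash\neg\alpha$, and $\alpha$ is false by soundness. Again there is a provable part, $(\alpha\Rightarrow\beta)\to(\Diamond\alpha\to\Diamond\beta)$, and a reflection instance, $\Box\neg\alpha\to\neg\alpha$.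

Here is a third test. If $\mathrm{PA}+\beta$ is $\Pi_2$-conservative over PA, must $\beta$ be true? If $\beta$ is $\Pi_2$, yes: by (1) PA proves it. For general $\beta$ we cannot settle this by hand yet; Example 8.2 will.

To ask all such questions at once, use modal formulas built from propositional variables with the Boolean connectives, a unary $\Box$ and a binary $\Rightarrow$. We take $\bot,\to,\Box,\Rightarrow$ as primitives; $\top=\bot\to\bot$, $\neg A=A\to\bot$, and $\wedge,\vee,\leftrightarrow,\Diamond$ are abbreviations.

**Definition 1.2.** An *arithmetical interpretation* $f$ assigns an arithmetical sentence to each variable, commutes with the Boolean connectives, sends $\Box A$ to the provability predicate of PA applied to the code of $f(A)$, and sends $A\Rightarrow B$ to $f(A)\Rightarrow f(B)$. The *truth provability logic for $\Pi_2$-conservativity* is the set of modal formulas $\varphi$ such that $f(\varphi)$ is true in $\mathbb N$ for every $f$. The logic $CL(\Pi_2)$ is the set of $\varphi$ such that $\mathrm{PA}\vdash f(\varphi)$ for every $f$.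

For example, $\neg(\top\Rightarrow\Diamond\top)$ is in the first set and not in the second. The problem, posed in the report "Partial Conservativity", is to determine the first set. For $CL(\Pi_2)$ an explicit axiomatization is given and decidability is shown; below we will not rely on this. The two examples suggest a guess: *always true* is *always provable* plus *reflection*. The guess is right, and the lecture proves it.

## 2. The logics $L$ and $T$, and the theorems

We fix some arithmetical conventions.

* *Proofs.* Replace each proof $p$ of $\alpha$ by the codes of triples $(p,\alpha,k)$, $k$ arbitrary. This changes $\Box$ only up to PA-provable equivalence. So we assume, provably in PA: each number is a proof of at most one sentence, every theorem has arbitrarily large proofs, and $0$ is not a proof. The relation "$t$ is a proof of $\alpha$" is primitive recursive (p.r.), hence provably $\Delta_1$.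
* *Provable $\Sigma_1$-completeness.* $\mathrm{PA}\vdash\sigma(x)\to\Box\sigma(\dot x)$ for $\sigma\in\Sigma_1$, where $\dot x$ stands for the numeral of $x$. When a p.r. fact holds we say that it is *known inside $\Box$*.
* *Normal forms.* Every $\Pi_2$ sentence is, primitive recursively and PA-verifiably, equivalent to one of the form $\forall v\exists w\,\varepsilon$ with $\varepsilon\in\Delta_0$. "A $\Sigma_2$ sentence" means one of the form $\exists v\forall w\,\delta(v,w)$ with $\delta\in\Delta_0$. When we display a $\Sigma_2$ sentence we may use p.r. conditions in place of $\Delta_0$ ones; it is then put into this form.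
* *Truth for $\Delta_0$ formulas.* There is a p.r. predicate $\mathrm{Sat}$ such that PA proves: for all $\delta\in\Delta_0$, $\Box\forall v\forall w(\mathrm{Sat}(\dot\delta,v,w)\leftrightarrow\delta(v,w))$.
* *Soundness.* We assume that the theorems of PA are true in $\mathbb N$.

**Definition 2.1.** The logic $L$ has as axioms the tautologies; $\Box(A\to B)\to(\Box A\to\Box B)$; $\Box A\to\Box\Box A$; $\Box(\Box A\to A)\to\Box A$; and

* (J1) $\Box(A\to B)\to(A\Rightarrow B)$,
* (J2) $(A\Rightarrow B)\wedge(B\Rightarrow C)\to(A\Rightarrow C)$,
* (J3) $(A\Rightarrow C)\wedge(B\Rightarrow C)\to(A\vee B\Rightarrow C)$,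
* (J4) $(A\Rightarrow B)\to(\Diamond A\to\Diamond B)$,
* (M) $(A\Rightarrow B)\to(A\wedge S\Rightarrow B\wedge S)$ for $S$ of the form $\Box C$, $\neg\Box C$ or $\neg(C\Rightarrow D)$.

Its rules are modus ponens and necessitation $A/\Box A$. The logic $T$ is the least set of formulas that contains all theorems of $L$ and all formulas $\Box A\to A$ and is closed under modus ponens only.

The first four axioms and the two rules are those of the provability logic GL.

**Example 2.2.** $L\vdash(\top\Rightarrow\Diamond\top)\to\Box\bot$, hence $\neg(\top\Rightarrow\Diamond\top)\in T$. Apply (M) with $S=\Box\bot$: from $\top\Rightarrow\Diamond\top$ we get $\top\wedge\Box\bot\Rightarrow\Diamond\top\wedge\Box\bot$. The right side is equivalent to $\bot$, so $\Box\bot\Rightarrow\bot$ by J1 and J2. By J4, $\Diamond\Box\bot\to\Diamond\bot$; since $\neg\Diamond\bot$ is provable, $\Box\neg\Box\bot$, that is, $\Box(\Box\bot\to\bot)$. Löb's axiom gives $\Box\bot$. The reflection instance $\Box\bot\to\bot$ finishes the derivation in $T$.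

Given $\varphi$, let $\Phi$ be the set of its subformulas together with $\bot$. "Reflexive $\Phi$-structures" are finite combinatorial objects, defined in Section 5, which assign to each point $a$ of a finite order with least point $\rho$ a set $\Gamma_a\subseteq\Phi$.

**Theorem 2.3 (Main Theorem).** The truth provability logic for $\Pi_2$-conservativity is exactly $T$. Moreover, from $\varphi$ one can compute a finite set $\mathrm{Ref}_\varphi$ of formulas of the form $\Box B\to B$ such that the following are equivalent:

1. $\varphi\in T$;
2. $f(\varphi)$ is true in $\mathbb N$ for every arithmetical interpretation $f$;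
3. there is no reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$;
4. $L\vdash\bigwedge\mathrm{Ref}_\varphi\to\varphi$.

Hence the truth provability logic is decidable.

**Theorem 2.4.** $CL(\Pi_2)=L$; this set is decidable, and $\varphi\in L$ iff there is no $\Phi$-structure with $\varphi\notin\Gamma_\rho$. Also $L=\{\varphi:\Box\varphi\in T\}$.

**Theorem 2.5.** Let $U$ be an r.e. theory with a p.r. presentation PA-verifiably extending PA. Interpret $\Box$ as $\Box_U$ and $\Rightarrow$ as $\Pi_2$-conservativity over $U$.

(a) $\{\varphi:f(\varphi)\text{ is true for all }f\}=T$ iff $U$ is sound.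

(b) $\{\varphi:U\vdash f(\varphi)\text{ for all }f\}=L$ iff $U\nvdash\Box_U^k\bot$ for all $k\in\mathbb N$.

In particular the truth provability logic is the same set $T$ for all sound r.e. extensions of PA presented in this way.

For Theorem 2.3, $1\Rightarrow2$ is Section 3 and $3\Rightarrow4$ is Section 6. The implication $4\Rightarrow1$ is immediate, since the members of $\mathrm{Ref}_\varphi$ are in $T$. The main work is $2\Rightarrow3$: turning a finite structure into arithmetical sentences (Sections 7–10).

## 3. Every formula of $T$ is true

**Step 1. PA proves every interpretation of a theorem of $L$.** This step isolates the provable part of the logic. The GL axioms are the standard facts about $\Box$ (Hilbert–Bernays–Löb conditions and formalized Löb theorem). Write $\alpha,\beta,\gamma$ for the interpreted formulas and argue in PA.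

J1: from $\Box(\alpha\to\beta)$ and $\Box(\beta\to\pi)$ we get $\Box(\alpha\to\pi)$. J2: from $\Box(\gamma\to\pi)$ we get $\Box(\beta\to\pi)$, then $\Box(\alpha\to\pi)$. J3: from $\Box(\gamma\to\pi)$ we get $\Box(\alpha\to\pi)$ and $\Box(\beta\to\pi)$, hence $\Box(\alpha\vee\beta\to\pi)$. J4: with $\pi=\bot$, $\Box\neg\beta$ gives $\Box\neg\alpha$.

(M): $f(\Box C)$ is $\Sigma_1$, and $f(C\Rightarrow D)$ is $\Pi_2$, being a universally quantified implication between $\Sigma_1$ formulas. So in all three cases $f(S)$ is provably equivalent to a $\Sigma_2$ sentence. Suppose $\alpha\Rightarrow\beta$ and $\Box(\beta\wedge f(S)\to\pi)$ with $\pi\in\Pi_2$. Then $\Box(\beta\to(f(S)\to\pi))$, and $f(S)\to\pi$ is equivalent to a $\Pi_2$ sentence, computable from $\pi$ and PA-verifiably so. Hence $\Box(\alpha\to(f(S)\to\pi))$, that is, $\Box(\alpha\wedge f(S)\to\pi)$.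

Finally modus ponens and necessitation preserve PA-provability. So $\mathrm{PA}\vdash f(A)$ whenever $L\vdash A$.

**Step 2. Truth of $T$.** This step adds reflection. Theorems of PA are true. Each $f(\Box A\to A)$ is true because PA is sound. Truth is closed under modus ponens. So $1\Rightarrow2$ holds. $\square$

## 4. Two attempts that break down

**Climbing functions give only $\Delta_2$ sentences.** For the language with $\Box$ alone, Solovay's method takes a finite model and a p.r. function $h$ that only ever moves upward in it, and sets $f(p)=\bigvee\lambda_x$ over the points $x$ where $p$ holds, where $\lambda_x$ says "the limit of $h$ is $x$". It is natural to try this here. But since $h$ only climbs, $\lambda_x$ says "$h$ reaches $x$, and never a point strictly above $x$", a conjunction of a $\Sigma_1$ and a $\Pi_1$ sentence. So $f(p)$ is a Boolean combination of $\Sigma_1$ sentences, hence provably equivalent to a $\Pi_2$ sentence. By (1), $f(\top\Rightarrow p)$ is then equivalent to $\Box f(p)$, and $(\top\Rightarrow p)\to p$ comes out true under every such interpretation. Example 8.2 will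 show that this formula is *not* always true. So we need sentences $\lambda_x$ outside $\Pi_2$, and a function that climbs and never comes back cannot supply them. The process built below will also step back, infinitely often, and "limit" will mean "the place to which it always returns".

**Reflection for boxed subformulas is too weak.** Solovay's truth logic for $\Box$ alone needs reflection $\Box A\to A$ only for the boxed subformulas $\Box A$ of $\varphi$. Take $\varphi=(p\Rightarrow q)\wedge p\to\Diamond q$, which is in $T$ by J4 and $\Box\neg p\to\neg p$. Its only boxed subformula is $\Box\neg q$. Suppose $L\vdash(\Box\neg q\to\neg q)\to\varphi$. Interpret $f(p)=\top$, $f(q)=\bot$. Then $f(\Box\neg q\to\neg q)$ is a theorem of PA and $\Diamond\bot$ is refutable, so PA would prove $\neg(\top\Rightarrow\bot)$, which by (1) is $\neg\Box\bot$. That contradicts Gödel's theorem. So $\mathrm{Ref}_\varphi$ must contain more, and the combinatorics will tell us what.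

**A model with one set of formulas per point is too thin.** Suppose we have a finite GL model in which formulas $C\Rightarrow D$ are treated as atoms, points $a<b$, with $E\Rightarrow F$ true at $a$ and $E$ true at $b$. Arithmetically, if $\lambda_b$ holds "above" $\lambda_a$ and implies $E$, then $E\Rightarrow F$ together with (M) demands some sentence implying $F$ that agrees with $\lambda_b$ on all $\Box$-formulas and keeps all failures $\neg(C\Rightarrow D)$. It should therefore sit at the *same* node $b$. But $b$ may not satisfy $F$. So each node must carry a whole cluster of worlds of different types. Which types may be added at $b$? Exactly those compatible with what lies above $b$. This is what we now define.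

## 5. Types, and which of them fit below a given set

Fix $\varphi$ and $\Phi$ as above.

**Definition 5.1.** A *type* is a set $\Gamma\subseteq\Phi$ with $\bot\notin\Gamma$ such that for $A\to B\in\Phi$: $A\to B\in\Gamma$ iff $A\notin\Gamma$ or $B\in\Gamma$. Let $\mathcal T$ be the set of types. The lower-case letter denotes the description $\gamma=\bigwedge_{A\in\Gamma}A\wedge\bigwedge_{A\in\Phi\setminus\Gamma}\neg A$. Put $\mathrm{Cn}(\Gamma)=\{C\Rightarrow D:C\Rightarrow D\in\Gamma\}$. Write $\Gamma\le\Delta$ if $\Gamma,\Delta$ contain the same formulas $\Box A$ and $\mathrm{Cn}(\Delta)\subseteq\mathrm{Cn}(\Gamma)$. Let $\sigma_\Gamma$ be the conjunction of all $\Box A\in\Gamma$, all $\neg\Box A$ with $\Box A\in\Phi\setminus\Gamma$, and all $\neg(C\Rightarrow D)$ with $C\Rightarrow D\in\Phi\setminus\Gamma$.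

Tautologically, exactly one $\gamma$ ($\Gamma\in\mathcal T$) holds: given truth values for the variables and for the formulas $\Box A$, $C\Rightarrow D$, the true formulas of $\Phi$ form a type. The relation $\le$ is a preorder. The formula $\sigma_\Gamma$ is the information that (M) lets us carry along, and
$$\vdash\delta\to\sigma_\Gamma\ \text{ if }\Gamma\le\Delta,\qquad\vdash\delta\to\neg\sigma_\Gamma\ \text{ otherwise.}\tag{3}$$

**Definition 5.2.** For $\Gamma\in\mathcal T$, $D\in\Phi$, $Y\subseteq\mathcal T$, let $X(\Gamma,D,Y)$ be the least $X\subseteq Y$ such that for all $\Delta\in Y$: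

* (x1) if $D\in\Delta$, then $\Delta\in X$;
* (x2) if for some $E\Rightarrow F\in\Gamma$ we have $E\in\Delta$ and $\{\Delta'\in Y:F\in\Delta',\ \Delta\le\Delta'\}\subseteq X$, then $\Delta\in X$.

Think of a game with position $\Delta\in Y$. A challenger picks $E\Rightarrow F\in\Gamma$ with $E\in\Delta$; the defender must move to some $\Delta'\in Y$ with $F\in\Delta'$ and $\Delta\le\Delta'$. The set $X(\Gamma,D,Y)$ consists of the positions from which the challenger can force a type containing $D$, or leave the defender without a move, in finitely many rounds.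

**Definition 5.3.** Let $\mathcal P=\mathcal T\times P(\mathcal T)$, where $P(\mathcal T)$ is the power set. For $V\subseteq\mathcal P$ and $K\subseteq\mathcal T$ put $V_K=\{\Delta:(\Delta,K)\in V\}$. Then $\mathrm{Comp}(V)$ is the set of $\Gamma\in\mathcal T$ with

* (c1) for $\Box A\in\Phi$: $\Box A\in\Gamma$ iff $A\in\Delta$ for all $(\Delta,K)\in V$;
* (c2) for each $C\Rightarrow D\in\Phi\setminus\Gamma$ there is $(\Delta,K)\in V$ with $C\in\Delta$ and $\Delta\notin X(\Gamma,D,V_K)$;
* (c3) $X(\Gamma,\bot,V_K)=\emptyset$ for all $K$.

So $V$ lists what occurs above, $\mathrm{Comp}(V)$ the types that may sit immediately below. The second coordinate $K$ of a pair labels the level: it is the set of all types that may sit at that level. The following definition makes this circular reading precise by recursion.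

**Definition 5.4.** Given a finite strict partial order $(M,<)$ and types $\Gamma_a$ ($a\in M$), define by recursion from the top
$$V_a=\{(\Gamma_b,K_b):b>a\},\qquad K_a=\mathrm{Comp}(V_a).$$
This is a *$\Phi$-structure* if $M$ has a least element $\rho$ and $\Gamma_a\in K_a$ for all $a$. It is *reflexive* if $(\Gamma_\rho,K_\rho)\in V_\rho$.

Two remarks used constantly: $a<b$ implies $V_b\subseteq V_a$; and if $\Delta\in(V_a)_K$, then some $b>a$ has $\Gamma_b=\Delta$ and $K_b=K$, so $\Delta=\Gamma_b\in K_b=K$. Thus
$$(V_a)_K\subseteq K.\tag{4}$$

**Example 5.5.** Let $\varphi=(\top\Rightarrow p)\to p$, and write $c$ for $\top\Rightarrow p$. Here $\Phi=\{\bot,\top,p,c,\varphi\}$, and there are four types: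
$$\mathsf C=\{\top,c\},\quad\mathsf{PC}=\{\top,p,c,\varphi\},\quad\mathsf P=\{\top,p,\varphi\},\quad\mathsf O=\{\top,\varphi\}.$$
Only $\mathsf C$ omits $\varphi$. There are no boxes in $\Phi$, so (c1) is vacuous, and $\Gamma\le\Delta$ fails only when $c\in\Delta\setminus\Gamma$. So $\mathsf C\le\mathsf{PC}\le\mathsf C$.

*Nothing above.* In $\mathrm{Comp}(\emptyset)$, (c2) fails for every type without $c$, and (c3) is trivial. So $K_1:=\mathrm{Comp}(\emptyset)=\{\mathsf C,\mathsf{PC}\}$. A single point of type $\mathsf C$ is a $\Phi$-structure, not reflexive.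

*One point above, of type $\mathsf C$.* Let $V=\{(\mathsf C,K_1)\}$. For a type $\Gamma\ni c$, (x2) with $\top\Rightarrow p$ asks for a $p$-type in $\{\mathsf C\}$; there is none, so $\mathsf C\in X(\Gamma,\bot,\{\mathsf C\})$ and (c3) fails. So a point with $c$ true below needs more company above.

*Two incomparable points above, of types $\mathsf C$ and $\mathsf{PC}$.* Let $V=\{(\mathsf C,K_1),(\mathsf{PC},K_1)\}$ and $Y=V_{K_1}=\{\mathsf C,\mathsf{PC}\}$. For $\Gamma\ni c$: from $\mathsf C$ or $\mathsf{PC}$ the defender can always move to $\mathsf{PC}$, so $X(\Gamma,\bot,Y)=\emptyset$, and (c2) is vacuous. For $\Gamma\not\ni c$: there are no challenges, $X(\Gamma,p,Y)=\{\mathsf{PC}\}$ and $X(\Gamma,\bot,Y)=\emptyset$, so $\mathsf C$ is the witness required by (c2). Hence $\mathrm{Comp}(V)=\mathcal T$.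

*A reflexive structure.* Let $M=\{\rho,r_1,r_2,b_1,b_2\}$ with $\rho<r_i<b_j$ for all $i,j$, and types $\mathsf C$ at $\rho,r_1,b_1$ and $\mathsf{PC}$ at $r_2,b_2$. Then $K_{b_j}=K_1$, $K_{r_i}=\mathcal T$, and $V_\rho=\{\mathsf C,\mathsf{PC}\}\times\{K_1,\mathcal T\}$. For both $K=K_1$ and $K=\mathcal T$ we have $(V_\rho)_K=\{\mathsf C,\mathsf{PC}\}$, so the computation just made gives $K_\rho=\mathcal T$. All types are in the required sets and $(\Gamma_\rho,K_\rho)=(\mathsf C,\mathcal T)\in V_\rho$. So this structure is reflexive and $\varphi\notin\Gamma_\rho$.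

## 6. Extracting a structure from unprovability

We prove $3\Rightarrow4$ of Theorem 2.3: if $L\nvdash\bigwedge\mathrm{Ref}_\varphi\to\varphi$ for a suitable $\mathrm{Ref}_\varphi$, a reflexive structure with $\varphi\notin\Gamma_\rho$ exists.

**Lemma 6.1.** $L$ proves (M) for every $S$ that is $L$-provably equivalent to a formula built by $\wedge$, $\vee$, $\bot$ from formulas $\Box C$, $\neg\Box C$, $\neg(C\Rightarrow D)$.

*Proof.* We show that the good $S$ are closed under the stated operations. For $S_1\wedge S_2$ apply (M) twice. For $S_1\vee S_2$: from $A\Rightarrow B$ get $A\wedge S_i\Rightarrow B\wedge S_i$; by J1, $B\wedge S_i\Rightarrow B\wedge(S_1\vee S_2)$; by J2 and J3, $(A\wedge S_1)\vee(A\wedge S_2)\Rightarrow B\wedge(S_1\vee S_2)$, and the left side may be rewritten by J1, J2. For $\bot$: $A\wedge\bot\Rightarrow B\wedge\bot$ by J1. If $\vdash S\leftrightarrow S'$, then $A\wedge S'\Rightarrow A\wedge S$ and $B\wedge S\Rightarrow B\wedge S'$ by J1; use J2. (The empty conjunction $\top$ is covered, being equivalent to $\Box\top$.) $\square$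

**Naming the levels.** The purpose here is a modal formula $\kappa_K$ saying "the level is $K$". Treat each $C\Rightarrow D\in\Phi$ as an atom $q_{C\Rightarrow D}$ (replace outermost occurrences), so that the formulas of $\Phi$ become formulas of GL. Let $(\cdot)^\ast$ be the substitution restoring $C\Rightarrow D$ for $q_{C\Rightarrow D}$. If $\mathrm{GL}\vdash A$, then $L\vdash A^\ast$, because $L$ contains all axioms and rules of GL for its language. Inside $L$ we suppress $\ast$.

Recall the simultaneous de Jongh–Sambin fixed point theorem (Boolos, *The Logic of Provability*, 1993, Ch. 8): if each $p_j$ occurs in each $A_i(p_1,\dots,p_n)$ only within the scope of $\Box$, one can compute formulas $\kappa_1,\dots,\kappa_n$ without $p_1,\dots,p_n$ such that $\mathrm{GL}\vdash\kappa_i\leftrightarrow A_i(\kappa_1,\dots,\kappa_n)$ for all $i$. Hence there are computable $\kappa_K$ ($K\subseteq\mathcal T$) with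
$$\mathrm{GL}\vdash\kappa_K\leftrightarrow\bigvee_{\mathrm{Comp}(V)=K}v_V,\qquad v_V:=\bigwedge_{(\Delta,J)\in V}\Diamond(\delta\wedge\kappa_J)\wedge\bigwedge_{(\Delta,J)\in\mathcal P\setminus V}\Box\neg(\delta\wedge\kappa_J).\tag{5}$$
Since $\Box\neg$ is $\neg\Diamond$, exactly one $v_V$ holds, provably in GL. Since $V\mapsto\mathrm{Comp}(V)$ is a function, exactly one $\kappa_K$ holds. By (5), $\kappa_K$ is equivalent to a positive combination of formulas $\Box C,\neg\Box C$, so Lemma 6.1 applies to $S=\sigma_\Delta\wedge\kappa_K$.

**Lemma 6.2.** For $\Gamma\in\mathcal T$, $D\in\Phi$, $V\subseteq\mathcal P$, $K\subseteq\mathcal T$ and $X=X(\Gamma,D,V_K)$,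
$$L\vdash\gamma\wedge v_V\to\Big(\bigvee_{\Delta\in X}(\delta\wedge\kappa_K)\Rightarrow D\Big).$$

*Proof.* This turns the challenger's forced win into a derivation. We generate $X$ one type at a time by (x1), (x2), and show $\gamma\wedge v_V\to(\delta\wedge\kappa_K\Rightarrow D)$ for each new $\Delta$; J3 combines the cases, and the empty disjunction $\bot\Rightarrow D$ is J1.

If $\Delta$ enters by (x1), then $\vdash\delta\to D$, and J1 applies.

Suppose $\Delta$ enters by (x2). Let $X'$ be the part already treated, $E\Rightarrow F\in\Gamma$, $E\in\Delta$, and $Z=\{\Delta'\in V_K:F\in\Delta',\Delta\le\Delta'\}\subseteq X'$. Since $\gamma\to(E\Rightarrow F)$, Lemma 6.1 gives, under $\gamma$,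
$$E\wedge\sigma_\Delta\wedge\kappa_K\ \Rightarrow\ F\wedge\sigma_\Delta\wedge\kappa_K.$$
By (3), $F\wedge\sigma_\Delta\wedge\kappa_K$ provably implies $\bigvee\{\delta'\wedge\kappa_K:F\in\Delta',\ \Delta\le\Delta'\}$. For $\Delta'\notin V_K$, $v_V$ implies $\Box\neg(\delta'\wedge\kappa_K)$. Hence
$$\gamma\wedge v_V\to\Box\Big(F\wedge\sigma_\Delta\wedge\kappa_K\to\bigvee_{\Delta'\in Z}(\delta'\wedge\kappa_K)\Big).$$
Also $\vdash\delta\wedge\kappa_K\to E\wedge\sigma_\Delta\wedge\kappa_K$. So by J1, J2 we get $\delta\wedge\kappa_K\Rightarrow\bigvee_{\Delta'\in Z}(\delta'\wedge\kappa_K)$. Since $Z\subseteq X'$, the induction hypothesis, J1 and J2 give $\delta\wedge\kappa_K\Rightarrow D$. $\square$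

**Lemma 6.3.** If $\Gamma\notin\mathrm{Comp}(V)$, then $L\vdash\neg(\gamma\wedge v_V)$.

*Proof.* We treat the three ways in which compatibility can fail.

*(c1) fails.* If $\Box A\in\Gamma$ and $A\notin\Delta$ for some $(\Delta,K)\in V$, then $\gamma\to\Box A$ while $v_V\to\Diamond(\delta\wedge\kappa_K)\to\Diamond\neg A$. If $\Box A\in\Phi\setminus\Gamma$ and $A\in\Delta$ for all $(\Delta,K)\in V$, then $\gamma\to\Diamond\neg A$; since $\neg A$ provably implies $\bigvee\{\delta\wedge\kappa_K:A\notin\Delta\}$, some $\Diamond(\delta\wedge\kappa_K)$ with $A\notin\Delta$ holds. But then $(\Delta,K)\notin V$, and $v_V$ contains $\Box\neg(\delta\wedge\kappa_K)$.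

*(c3) fails.* Let $\Delta\in X(\Gamma,\bot,V_K)$. By Lemma 6.2 and J1, J2, $\gamma\wedge v_V\to(\delta\wedge\kappa_K\Rightarrow\bot)$, so $\Box\neg(\delta\wedge\kappa_K)$ by J4. But $\Delta\in V_K$, so $v_V\to\Diamond(\delta\wedge\kappa_K)$.

*(c2) fails* for some $C\Rightarrow D\in\Phi\setminus\Gamma$. Since exactly one $\delta\wedge\kappa_K$ holds, $v_V\to\Box\big(C\to\bigvee\{\delta\wedge\kappa_K:(\Delta,K)\in V,\ C\in\Delta\}\big)$. Each such $\Delta$ lies in $X(\Gamma,D,V_K)$, because (c2) fails. By Lemma 6.2 and J1–J3, $\gamma\wedge v_V\to(C\Rightarrow D)$, contradicting $\gamma\to\neg(C\Rightarrow D)$. $\square$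

**Lemma 6.4.** Let
$$\mathrm{Ref}_\varphi=\{\Box\neg(\gamma\wedge\kappa_K)\to\neg(\gamma\wedge\kappa_K):\Gamma\in\mathcal T,\ K\subseteq\mathcal T\}.$$
(a) If $L\nvdash\varphi$, there is a $\Phi$-structure with $\varphi\notin\Gamma_\rho$. (b) If $L\nvdash\bigwedge\mathrm{Ref}_\varphi\to\varphi$, there is a reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$.

*Proof.*

**Step 1. Choosing the root.** We look for a consistent description of the root. The formula $\neg\varphi$ provably implies the disjunction of all $\gamma\wedge v_V$ with $\varphi\notin\Gamma$. So there are $\Gamma_0\not\ni\varphi$ and $V_0$ such that $\gamma_0\wedge v_{V_0}$ (in (b): $\gamma_0\wedge v_{V_0}\wedge\bigwedge\mathrm{Ref}_\varphi$) is $L$-consistent. In (b) put $K_0=\mathrm{Comp}(V_0)$. By (5), $v_{V_0}\to\kappa_{K_0}$, so the instance of $\mathrm{Ref}_\varphi$ for $(\Gamma_0,K_0)$ gives $\gamma_0\wedge v_{V_0}\wedge\bigwedge\mathrm{Ref}_\varphi\to\Diamond(\gamma_0\wedge\kappa_{K_0})$. If $(\Gamma_0,K_0)\notin V_0$, then $v_{V_0}\to\Box\neg(\gamma_0\wedge\kappa_{K_0})$, contradicting consistency. So $(\Gamma_0,K_0)\in V_0$.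

**Step 2. Passing to a GL model.** This step replaces $L$ by a logic with finite models. Let $\theta=\bigwedge_{\Gamma\notin\mathrm{Comp}(V)}\neg(\gamma\wedge v_V)$. By Lemma 6.3 and necessitation $L\vdash\theta\wedge\Box\theta$. So $\gamma_0\wedge v_{V_0}\wedge\theta\wedge\Box\theta$ is $L$-consistent; hence, before applying $\ast$, it is GL-consistent. By completeness of GL it is true at the root $\rho$ of a finite transitive irreflexive rooted model on a set $M$.

**Step 3. Reading off the structure.** For $a\in M$ let $\Gamma_a$ and $V^a$ be the unique type and set with $a\Vdash\gamma_a\wedge v_{V^a}$. By (5), $a\Vdash\kappa_K$ iff $K=\mathrm{Comp}(V^a)$. By the definition of $v_V$, $(\Delta,J)\in V^a$ iff $a\Vdash\Diamond(\delta\wedge\kappa_J)$, so $V^a=\{(\Gamma_b,\mathrm{Comp}(V^b)):b>a\}$. By induction from the top $V^a=V_a$ and $\mathrm{Comp}(V^a)=K_a$. Since $\theta$ holds at every point, $\Gamma_a\in\mathrm{Comp}(V_a)=K_a$. Finally $\Gamma_\rho=\Gamma_0\not\ni\varphi$, and in (b) $(\Gamma_\rho,K_\rho)=(\Gamma_0,K_0)\in V_0=V_\rho$. $\square$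

This proves $3\Rightarrow4$, with a computable $\mathrm{Ref}_\varphi$ of the required form; and $4\Rightarrow1$ is immediate.

## 7. Frames: clusters of worlds over each node

We now turn a reflexive structure into the kind of object that arithmetic can simulate.

**Definition 7.1.** A *frame* consists of: a finite strict partial order $(N,<)$ of *nodes* with least node $0$; disjoint finite nonempty sets $Cl(a)$ of *worlds* ($a\in N$), with $W=\bigcup_aCl(a)$; a preorder $\le$ on each $Cl(a)$; a world $x_0\in Cl(0)$; sets $R(a)\subseteq\bigcup_{b>a}Cl(b)$ with $R(0)=W\setminus Cl(0)$, such that $z\in R(a)\cap Cl(b)$ implies $R(b)\subseteq R(a)$; and for each $x\in Cl(a)$ a preorder $S_x$ on $R(a)$ such that $z\,S_x\,z'$ implies that $z,z'$ lie in the same $Cl(b)$ and $z\le z'$. Finally, for $x,y\in Cl(a)$, $x\le y$ implies $S_y\subseteq S_x$.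

**Example 7.2.** The smallest interesting frame: $N=\{0\}$, $Cl(0)=\{x_0,x_1\}$ with $x_0\le x_1\le x_0$, $R(0)=\emptyset$, and all $S_x$ empty.

**The frame of a reflexive structure.** Given a reflexive $\Phi$-structure, let $N=M$, $0=\rho$. Worlds are triples (node, type, label):

* $Cl(\rho)=\{(\rho,\Delta,\ast):\Delta\in(V_\rho)_{K_\rho}\}$.
* For $b\ne\rho$, $Cl(b)$ consists of the $(b,\Delta,\ast)$ with $\Delta\in(V_\rho)_{K_b}$, and of the $(b,\Delta,(a,\Gamma,D))$ with $a<b$, $\Gamma\in K_a$, $D\in\Phi$, $\Delta\in(V_a)_{K_b}\setminus X(\Gamma,D,(V_a)_{K_b})$.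

A label $(a,\Gamma,D)$ says: "this world is reserved as a defender's position against $D$, for a world of type $\Gamma$ at node $a$." Put $\tau(b,\Delta,\ell)=\Delta$, and $x\le y$ in $Cl(b)$ iff $\tau(x)\le\tau(y)$. Let
$$R(a)=\{(b,\Delta,\ell)\in W:b>a,\ \Delta\in(V_a)_{K_b}\}.$$
For $x=(a,\Gamma,\ell_x)$ and $z=(b,\Delta,\ell)$, $z'=(b',\Delta',\ell')$ in $R(a)$, let $z\,S_x\,z'$ iff $b=b'$, $\Delta\le\Delta'$ and
$$\ell'=\ell,\ \text{ or }\ \big[\ell'=\ast\text{ and }\ell\text{ is not of the form }(a,\Gamma_1,D_1)\text{ with }\mathrm{Cn}(\Gamma)\subseteq\mathrm{Cn}(\Gamma_1)\big].\tag{6}$$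

*Check that this is a frame.* As $V_a\subseteq V_\rho$ for all $a$, all types of worlds in $Cl(b)$ lie in $(V_\rho)_{K_b}\subseteq K_b$, by (4). Each $Cl(b)$ is nonempty: for $b\ne\rho$ it contains $(b,\Gamma_b,\ast)$, since $(\Gamma_b,K_b)\in V_\rho$; and $x_0:=(\rho,\Gamma_\rho,\ast)\in Cl(\rho)$ *by reflexivity*. For $a=\rho$ the set $R(a)$ is $W\setminus Cl(\rho)$. If $(b,\Delta,\ell)\in R(a)$, then $b>a$, so $V_b\subseteq V_a$ and $R(b)\subseteq R(a)$. $S_x$ is reflexive. For transitivity let $z\,S_x\,z'\,S_x\,z''$ with labels $\ell,\ell',\ell''$: if $\ell'=\ell$, the condition on $\ell',\ell''$ is the one needed; if $\ell'=\ast$ by the second alternative, then $\ell''=\ast$, and the condition on $\ell$ persists. If $x\le y$ in $Cl(a)$, then $\mathrm{Cn}(\tau(y))\subseteq\mathrm{Cn}(\tau(x))$, so $\mathrm{Cn}(\tau(y))\not\subseteq\mathrm{Cn}(\Gamma_1)$ implies $\mathrm{Cn}(\tau(x))\not\subseteq\mathrm{Cn}(\Gamma_1)$; hence $S_y\subseteq S_x$.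

In Example 5.5, $Cl(\rho)=\{(\rho,\mathsf C,\ast),(\rho,\mathsf{PC},\ast)\}$, and each of the two worlds is $\le$ the other: the root cluster looks like Example 7.2.

**Lemma 7.3.** Let $x\in Cl(a)$.

* (t1) For $\Box A\in\Phi$: $\Box A\in\tau(x)$ iff $A\in\tau(z)$ for all $z\in R(a)$. If $a=\rho$, this holds iff $A\in\tau(z)$ for all $z\in W$.
* (t2) If $C\Rightarrow D\in\tau(x)$, $z\in R(a)$, $C\in\tau(z)$, there is $z'$ with $z\,S_x\,z'$ and $D\in\tau(z')$. If moreover $a=\rho$ and $z\in Cl(\rho)$, $C\in\tau(z)$, there is $z'\in Cl(\rho)$ with $z\le z'$ and $D\in\tau(z')$.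
* (t3) If $C\Rightarrow D\in\Phi\setminus\tau(x)$, there is $z\in R(a)$ with $C\in\tau(z)$ such that $D\notin\tau(z')$ whenever $z\,S_x\,z'$.

*Proof.* Let $\Gamma=\tau(x)$. Then $\Gamma\in K_a=\mathrm{Comp}(V_a)$, so (c1)–(c3) are available for $\Gamma$ and $V_a$.

(t1) If $(\Delta,K)\in V_a$, some $b>a$ has $\Gamma_b=\Delta$, $K_b=K$, and $(b,\Delta,\ast)\in R(a)$. Conversely the type $\Delta$ of a world of $R(a)$ at $b$ satisfies $(\Delta,K_b)\in V_a$. So $\{\tau(z):z\in R(a)\}=\{\Delta:(\Delta,K)\in V_a\text{ for some }K\}$, and (c1) is the claim. For $a=\rho$, the types of worlds in $Cl(\rho)$ lie in $(V_\rho)_{K_\rho}$, hence are among these.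

(t2) Let $z=(b,\Delta,\ell)$ and $Y=(V_a)_{K_b}\ni\Delta$. Suppose $\ell=(a,\Gamma_1,D_1)$ with $\mathrm{Cn}(\Gamma)\subseteq\mathrm{Cn}(\Gamma_1)$. Then $C\Rightarrow D\in\Gamma_1$, and $\Delta\in Y\setminus X(\Gamma_1,D_1,Y)$. As $\Delta$ is not put into $X(\Gamma_1,D_1,Y)$ by (x2), there is $\Delta'\in Y\setminus X(\Gamma_1,D_1,Y)$ with $D\in\Delta'$ and $\Delta\le\Delta'$. Take $z'=(b,\Delta',\ell)$. Otherwise use (c3): $\Delta\notin X(\Gamma,\bot,Y)=\emptyset$, so by (x2) there is $\Delta'\in Y$ with $D\in\Delta'$, $\Delta\le\Delta'$. Take $z'=(b,\Delta',\ast)$, a world since $Y\subseteq(V_\rho)_{K_b}$; then $z\,S_x\,z'$ by the second alternative of (6), or by the first if $\ell=\ast$. For the second part, use (c3) in the same way with $Y=(V_\rho)_{K_\rho}$ and take $z'=(\rho,\Delta',\ast)$.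

(t3) By (c2) take $(\Delta,K)\in V_a$ with $C\in\Delta\notin X(\Gamma,D,(V_a)_K)$, and $b>a$ with $\Gamma_b=\Delta$, $K_b=K$. Let $z=(b,\Delta,(a,\Gamma,D))$. By (6) its $S_x$-successors have the same label, because $\mathrm{Cn}(\Gamma)\subseteq\mathrm{Cn}(\Gamma)$. So their types lie in $(V_a)_K\setminus X(\Gamma,D,(V_a)_K)$ and do not contain $D$, by (x1). $\square$

## 8. A process that climbs, pushes and pops

**Theorem 8.1.** For every frame there are arithmetical sentences $\lambda_x$ ($x\in W$) with:

* (i) PA proves that exactly one $\lambda_x$ holds;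
* (ii) for $x\in Cl(a)$, $a\ne0$: $\mathrm{PA}\vdash\lambda_x\to\Box\bigvee_{z\in R(a)}\lambda_z$;
* (iii) for $x\in Cl(a)$, if $z\,S_x\,z'$: $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow\lambda_{z'})$;
* (iii′) if $z\le z'$ in $Cl(0)$: $\mathrm{PA}\vdash\lambda_z\Rightarrow\lambda_{z'}$;
* (iv) for $x\in Cl(a)$, $z\in R(a)$: $\mathrm{PA}\vdash\lambda_x\to\neg\big(\lambda_z\Rightarrow\bigvee\{\lambda_u:u\in W,\ \text{not }z\,S_x\,u\}\big)$;
* (v) $\lambda_{x_0}$ is true.

**Example 8.2.** Apply this to Example 7.2. By (iii′), $\lambda_{x_0}\Rightarrow\lambda_{x_1}$, and trivially $\lambda_{x_1}\Rightarrow\lambda_{x_1}$. By (i) and J3, $\mathrm{PA}\vdash\top\Rightarrow\lambda_{x_1}$; symmetrically $\mathrm{PA}\vdash\top\Rightarrow\lambda_{x_0}$. By (i), $\lambda_{x_1}$ is equivalent to $\neg\lambda_{x_0}$, and it is false by (v). So a false sentence and its negation are both $\Pi_2$-conservative over PA, and $(\top\Rightarrow p)\to p$ is not always true. This answers the third test of Section 1.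

**What the process must do.** To make $\lambda_z\Rightarrow\lambda_{z'}$ hold, we must see to it that whenever PA has a proof $n$ of $\lambda_{z'}\to\neg\sigma$ with $\sigma=\exists v\forall w\,\delta(v,w)$, then PA also proves $\lambda_z\to\neg\sigma$. So, when sitting at $z$, we guess a witness $v$ for $\sigma$ and *push* to $z'$. If the guess is right we never return, so $\lambda_z$ fails. If some $w$ refutes it, we *pop* back to $z$ and may try the next $v$. If all guesses are refuted, we come back to $z$ infinitely often. So $\lambda_z$ should say that $z$ is the place to which the process always returns. To prevent infinite towers of guesses, the proof number $n$ (the *rank*) must decrease along a tower. To realize possibilities above, as in Solovay's method, the process also *jumps* to a higher node when it finds a proof that this cannot happen; jumps are never undone. The *bound* below regulates which relation $S_y$ may be used: if the process passed through $y$ on its way to $x$, moves permitted by $S_y$ but not by $S_x$ may use only proofs smaller than the stage at which $y$ was left.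

**Construction.** A *record* is a quadruple $\langle y,n,v,j\rangle$ with $y\in W$, rank $n\in\mathbb N\cup\{\infty\}$, witness $v$, creation stage $j$. A *history* is a finite nonempty sequence of records. Let $\mathrm{top}(H)$ be the world of the last record of $H$, $cn(H)$ the node of $\mathrm{top}(H)$, and the *current block* of $H$ the records with worlds in $Cl(cn(H))$. The *bound* of a non-last record is the creation stage of the next record. Write $\sqsubseteq$ for "is an initial segment of". We define a p.r. function $t\mapsto H_t$, with reference to sentences $J(s,z)$, $\lambda_x$ given below. Put $H_0=(\langle x_0,\infty,0,0\rangle)$. At stage $t$, let $a=cn(H_t)$.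

1. *Jump.* If $t$ is a proof of $\neg(\lambda_z\wedge J(s,z))$, where $z\in R(a)$ and $s$ is a nonempty initial segment of $H_t$ with $cn(s)=a$, then $H_{t+1}=H_t{}^\frown\langle z,\infty,0,t\rangle$.
2. *Pop.* Otherwise, if the current block contains a record $\langle y,n,v,j\rangle$ of finite rank such that $(n,v)$ is *refuted at $t$*, that is, $\neg\delta_n(v,w)$ for some $w<t$, then $H_{t+1}$ is the part of $H_t$ preceding the first such record.
3. *Push.* Otherwise, if there is a pair $\langle n,v\rangle<t$ eligible for $H_t$ and not refuted at $t$, take the least one and put $H_{t+1}=H_t{}^\frown\langle z',n,v,t\rangle$ with the $z'$ given by eligibility.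
4. Otherwise $H_{t+1}=H_t$.

*Eligibility.* Let $H$ have last record of world $z$ and rank $m$, and $b=cn(H)$. The pair $\langle n,v\rangle$ is eligible for $H$ if $n$ is a proof of a sentence $\lambda_{z'}\to\neg\sigma_n$, where $\sigma_n=\exists v\forall w\,\delta_n(v,w)$ is a $\Sigma_2$ sentence and $z'\in Cl(b)$; $n<m$; and

* either $b=0$ and $z\le z'$,
* or $b\ne0$ and some record in $H$ with world $y$ at a node $<b$ satisfies $z\,S_y\,z'$ and has bound $>n$.

The sentences $\lambda_{z'}$ are syntactically distinct, so $n$ determines $z'$ and $\delta_n$. The values of $\delta_n$ are computed with $\mathrm{Sat}$.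

*The sentences.* "At stage $t$ there is a jump to $z$" means $H_{t+1}=H_t{}^\frown\langle z,\infty,0,t\rangle$; this is p.r. Let $J(s,z)$ be the $\Sigma_1$ sentence (with a numeral for $s$) "for some $t$: $s\sqsubseteq H_t$, $cn(H_t)=cn(s)$, and at stage $t$ there is a jump to $z$". Let
$$\lambda_x:\quad\exists t_0\big[\mathrm{top}(H_{t_0})=x\ \wedge\ \forall t\ge t_0\ H_{t_0}\sqsubseteq H_t\ \wedge\ \forall t\,\exists t'\ge t\ H_{t'}=H_{t_0}\big].$$

*The self-reference.* For a formula $\eta(t,h)$ let $\lambda_x^\eta$, $J^\eta$ be the above with "$H_t=h$" expressed by $\eta(t,h)$. The clauses, with $\lambda_x^\eta,J^\eta$ in place of $\lambda_x,J$, use $\eta$ only through the codes of these sentences, so they define a function $h(e,t)$ of the code $e$ of $\eta$ and of $t$ that is p.r. in both arguments. By the diagonal lemma there is $\eta$ with code $e$ such that $\mathrm{PA}\vdash\eta(t,y)\leftrightarrow h(e,t)=y$. Put $H_t=h(e,t)$, $\lambda_x=\lambda_x^\eta$, $J=J^\eta$. PA then proves the recursion for $H$.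

**Example 8.3.** In the frame of Example 7.2 there are no jumps, and only the first alternative of eligibility occurs. Suppose $7$ is a proof of $\lambda_{x_1}\to\neg\sigma$ and $\langle7,0\rangle$ is pushed on top of $H_0$ at stage $t$. The history becomes $(\langle x_0,\infty,0,0\rangle,\langle x_1,7,0,t\rangle)$. On top of it only ranks below $7$ can be pushed. If $\delta_7(0,w)$ fails for some $w$, then at the first stage $>w$ that is also $>t$, the record of $\langle7,0\rangle$ is popped, unless it was removed earlier; the history is then $H_0$ again. If $\delta_7(0,w)$ held for all $w$, that record would stay forever. That would make $\sigma$ true; in $\mathbb N$ the proof of (v) shows that no push survives forever.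

## 9. What PA knows about the process

All of (F0)–(F4) are proved in PA.

**(F0) Elementary bookkeeping.** This records what never changes. Each step leaves the history unchanged, or appends one record with creation stage $t$, or passes to an initial segment by removing records of finite rank of the current block together with everything after them. All records of the current block after its first one have finite rank; the first one, the *entry record*, has rank $\infty$ and is never removed. At stage $0$ nothing happens, since $0$ is not a proof and no pair is $<0$. So creation stages strictly increase along each history, and all records of $H_t$ other than the initial one have creation stage $<t$. Hence: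

* $cn(H_t)$ never decreases, and a jump strictly raises it. Blocks before the current one, and the entry record of the current block, are never changed again.
* Within a block ranks strictly decrease (eligibility requires $n<m$), and worlds increase in $\le$ (as $z\,S_y\,z'$ implies $z\le z'$).
* If a non-initial record $d$ with creation stage $j$ is in $H_t$, and $g$ is the initial segment of $H_t$ ending in $d$, then $g=H_{j+1}$, and $g\sqsubseteq H_{t'}$ for all $j<t'\le t$.

*Proof of the last point.* Let $t'\le t$ be least such that $g\sqsubseteq H_{t''}$ for all $t'\le t''\le t$. As $g$ has length at least $2$, $t'>0$, and $g\not\sqsubseteq H_{t'-1}$. So stage $t'-1$ appended a record, and this record must be $d$, since otherwise $g\sqsubseteq H_{t'-1}$. So $g=H_{t'}$ and $j=t'-1$.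

In particular, the record $d$, if it was pushed, was eligible with respect to $H_j$, which is exactly the part of $H_t$ preceding $d$.

**(F1) The limit history; proof of (i).** This shows that the process has a well-defined place to which it returns. Since $N$ is finite, there are a final node $b$ and finitely many jumps. Call $s$ *stable* if $cn(s)=b$ and $s\sqsubseteq H_t$ for all large $t$. The initial segment ending in the entry record of $b$ is stable. Stable segments are linearly ordered by $\sqsubseteq$, and longer ones have smaller last rank. By the least number principle, applied to the ranks, there is a longest stable $s^{\ast}$, the *limit history*.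

*$H_t=s^{\ast}$ for arbitrarily large $t$.* Let $t$ be so large that from $t$ on there are no jumps and $s^{\ast}\sqsubseteq H$, and suppose $H_t\ne s^{\ast}$. The initial segment $s^+$ of $H_t$ of length $|s^{\ast}|+1$ has node $b$ and is not stable, so there is a least $t'>t$ with $s^+\not\sqsubseteq H_{t'}$. Then $H_{t'}$ arises by a pop from $H_{t'-1}\sqsupseteq s^+$. Since $s^{\ast}\sqsubseteq H_{t'}$, we get $H_{t'}=s^{\ast}$.

Hence $\lambda_{\mathrm{top}(s^{\ast})}$ holds. Conversely let $t_0$ be as in $\lambda_x$. Then $H_{t_0}$ recurs, so it has node $b$, and it is stable; so $H_{t_0}\sqsubseteq s^{\ast}$. Also $s^{\ast}\sqsubseteq H_t=H_{t_0}$ for some large $t$. So $H_{t_0}=s^{\ast}$ and $x=\mathrm{top}(s^{\ast})$. This proves (i).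

**(F2) Surviving guesses are right.** *If a record $\langle y,n,v,j\rangle$ of finite rank is in the final block of $s^{\ast}$, then $\forall w\,\delta_n(v,w)$.* Otherwise $(n,v)$ is refuted at all large $t$. At a large stage there is no jump, so a pop removes this or an earlier record of the block, contradicting stability.

**(F3) All eligible guesses at the limit are wrong.** *If $p=\langle n,v\rangle$ is eligible for $s^{\ast}$, then $\exists w\,\neg\delta_n(v,w)$.* Suppose $p$ is never refuted. Take $t_1>p$ from which on there are no jumps and $s^{\ast}\sqsubseteq H_t$, and such that (by collection) every $q\le p$ eligible for $s^{\ast}$ that is ever refuted is refuted at $t_1$. Take $t\ge t_1$ with $H_t=s^{\ast}$. Clause 1 does not apply. Clause 2 does not apply, as $s^{\ast}$ is stable. Since $p<t$ is eligible and not refuted at $t$, clause 3 applies, and some $p_t\le p$, eligible for $s^{\ast}$ and not refuted at $t$, is pushed. As $H_{t'}=s^{\ast}$ for some later $t'$, the pushed record is removed later. Its first removal is a pop whose first refuted record is in $s^{\ast}$ or is this record;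 the former is impossible as $s^{\ast}$ is stable. So $p_t$ is refuted at some stage, hence already at $t_1\le t$, a contradiction.

**(F4) Small ranks do not survive, provably.** *PA proves: $\forall m\,\Box($if the last record of the limit history has finite rank, then all finite ranks in its final block are $>\dot m)$.* This is the step that replaces the reflection principle, which PA lacks: PA does not prove its own soundness, but for each single number $n$ it proves "if $n$ is a proof of $\alpha$, then $\alpha$".

Ranks decrease in a block, so it suffices to show $\forall m\,\Box(\forall n\le\dot m$: the last record of $s^{\ast}$ does not have rank $n)$. By induction on $m$, using $\Box\alpha(\dot m)\wedge\Box\beta(\dot m)\to\Box(\alpha\wedge\beta)(\dot m)$ and $\Box\forall n(n\le\dot m+1\leftrightarrow n\le\dot m\vee n=\dot m+1)$, this follows from $\forall n\,\Box($the last record of $s^{\ast}$ does not have rank $\dot n)$. Let $n$ be given. If $n$ is not a proof of a sentence $\lambda_{z'}\to\neg\sigma$ with $\sigma\in\Sigma_2$, this is known inside $\Box$, and then there are no records of rank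 $n$. If it is, this too is known inside $\Box$, and moreover $\Box(\lambda_{z'}\to\neg\sigma)$. Inside $\Box$: if the last record of $s^{\ast}$ has rank $n$, then its world is $z'$, so $\lambda_{z'}$ holds by (F1); and by (F2) and the equivalence for $\mathrm{Sat}$, $\sigma$ holds. This contradicts $\lambda_{z'}\to\neg\sigma$. $\square$

**Proof of (ii).** We show that at a node $a\neq0$, PA believes that the process must move on into $R(a)$. Work in $\mathrm{PA}+\lambda_x$, $x\in Cl(a)$, $a\ne0$. Node $a$ was entered at some stage $t_0$ by a jump to some $e\in Cl(a)$; $t_0$ is a proof of $\neg(\lambda_e\wedge J(s,e))$ for some $s\sqsubseteq H_{t_0}$ with $cn(s)=cn(H_{t_0})$. And $J(s,e)$ is true, witnessed by $t_0$. By $\Sigma_1$-completeness $\Box J(s,e)$, so $\Box\neg\lambda_e$. Also the value of $H_{t_0+1}$ is known inside $\Box$.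

Argue inside $\Box$. Let $u$ be the limit world and $b\ge a$ the final node. By (F0), $H_{t_0+1}$ is an initial segment of the limit history. By (F4) with $m=t_0$, all finite ranks in the final block are $>t_0$.

*Case $b=a$.* If the last record of the limit history is the entry record, then $u=e$, contradicting $\neg\lambda_e$. Otherwise, as $a\ne0$, its rank is less than the bound of a record at a node $<a$. Such records are those of $H_{t_0}$, and their bounds are $\le t_0$. So the rank is $<t_0$, a contradiction.

*Case $b>a$.* Entry worlds of blocks after $a$ lie in $R(a)$, and the corresponding nodes $c$ satisfy $R(c)\subseteq R(a)$. This follows by induction: a jump goes from a node $c$ (equal to $a$, or already treated) to a world in $R(c)\subseteq R(a)$, and if that world is in $Cl(c')$, then $R(c')\subseteq R(a)$ by the frame condition. So the entry world of $b$ is in $R(a)$. All pushes in the final block of the limit history have rank $>t_0$, hence use records of bound $>t_0$. These are the entry record of world $e$ or later records, at nodes $c$ with $a\le c<b$. The corresponding $S_y$ are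 relations on $R(c)\subseteq R(a)$. So the worlds pushed lie in $R(a)$, and $u\in R(a)$. $\square$

**Proof of (iii).** We show that inside $\Box$, at limit history with top $z$, the proof $n$ is eligible, so that (F3) refutes all its witnesses. Let $x\in Cl(a)$, $z\,S_x\,z'$, $z,z'\in Cl(b)$, so $b>a$. Work in $\mathrm{PA}+\lambda_x$, with limit history $s$, $\mathrm{top}(s)=x$. Let $\pi\in\Pi_2$ with $\Box(\lambda_{z'}\to\pi)$, let $\sigma$ be the $\Sigma_2$ form of $\neg\pi$, and let $n$ be a proof of $\lambda_{z'}\to\neg\sigma$. Choose $t_1>n$ with $H_{t_1}=s$. The facts "$H_{t_1}=s$" and "$n$ is a proof of $\lambda_{z'}\to\neg\sigma$" are known inside $\Box$.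

Argue inside $\Box$: assume $\lambda_z\wedge\sigma$, with limit history $s'$, $\mathrm{top}(s')=z$. The node at $t_1$ is $a$ and the final node is $b>a$, so $a$ is left by a jump at some stage $t_2\ge t_1$. Let $c$ be the longest common initial segment of $s$ and $H_{t_2}$. By (F0) it contains the entry record of block $a$. So $y:=\mathrm{top}(c)\in Cl(a)$, and $y\le x$, because $c\sqsubseteq s$ and worlds increase within a block. Hence $S_x\subseteq S_y$ and $z\,S_y\,z'$.

Let $d$ be the record following $c$ in $H_{t_2+1}$. By (F0), $H_{t_2+1}\sqsubseteq s'$. Suppose $d$ had creation stage $<t_1$. Then $d$ is not the jump record created at $t_2$, so $d$ is in $H_{t_2}$, and by the last point of (F0) $c^\frown d\sqsubseteq H_{t_1}=s$. Then $c$ was not longest, a contradiction. So the last record of $c$, which has world $y$ at node $a<b$, has bound $\ge t_1>n$ in $s'$.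

By (F4) with $m=n$, the last rank in $s'$ is $\infty$ or $>n$. Hence $\langle n,v\rangle$ is eligible for $s'$ for every $v$. As $\sigma$ is true, some $\langle n,v\rangle$ is never refuted, contradicting (F3).

So $\Box(\lambda_z\to\neg\sigma)$, that is, $\Box(\lambda_z\to\pi)$. $\square$

**Proof of (iii′).** The same idea, without bounds. Work in PA, with $\pi,\sigma,n$ as before. Inside $\Box$, assume $\lambda_z\wedge\sigma$ with limit history $s'$. Its node is $0$, its last rank is $\infty$ or $>n$ by (F4), and $z\le z'$. So $\langle n,v\rangle$ is eligible for $s'$ for every $v$, contradicting (F3) as before. $\square$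

**Proof of (iv).** We exhibit a $\Sigma_2$ sentence that is consistent with $\lambda_z$ but refuted by every $\lambda_u$ with not $z\,S_x\,u$. Work in $\mathrm{PA}+\lambda_x$, with limit history $s$, $cn(s)=a$. Let $z\in R(a)\cap Cl(b)$, let $m$ be the maximal creation stage in $s$, and let
$$\sigma_s:\ \exists t\,\big[s\sqsubseteq H_t,\ cn(H_t)=cn(s),\ \text{at }t\text{ there is a jump to }z,\ \text{and no jump at any }t'>t\big].$$
This is a $\Sigma_2$ sentence, with a numeral for $s$.

**Step 1. $\Diamond(\lambda_z\wedge\sigma_s)$.** This is where the jump clause is used, and why it mentions $J(s,z)$. PA proves $\lambda_z\wedge J(s,z)\to\sigma_s$ (for variable $s$, so this is also known inside $\Box$): under $\lambda_z$ the final node is $b$, and a jump after one to $z$ would lead to a node $>b$. So if $\Box\neg(\lambda_z\wedge\sigma_s)$, then $\Box\neg(\lambda_z\wedge J(s,z))$, and $\neg(\lambda_z\wedge J(s,z))$ has arbitrarily large proofs $t$. Take one such that from $t$ on $s\sqsubseteq H_{t'}$ and there are no jumps. Then $cn(H_t)=a=cn(s)$, so by clause 1 a jump occurs at stage $t$, a contradiction.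

**Step 2. $\Box(\lambda_u\to\neg\sigma_s)$ whenever not $z\,S_x\,u$.** This is where the bounds are used. Inside $\Box$ assume $\lambda_u\wedge\sigma_s$. The final node is $b$, entered at $z$ from some $H_t\sqsupseteq s$ with $cn(H_t)=a$. Let $z=z_0,\dots,z_k=u$ be the worlds of the final block of the limit history. By (F4) all ranks of its pushes are $>m$. As $b\ne0$, each step satisfies $z_i\,S_y\,z_{i+1}$ for a record of $H_t$ with world $y$ and bound $>m$. Records of $s$ other than its last have bound $\le m$. So this record is the last one of $s$ or a later one of the same block $a$. Then $x\le y$, so $S_y\subseteq S_x$ and $z_i\,S_x\,z_{i+1}$. Hence $z\,S_x\,u$, by reflexivity if $k=0$ and by transitivity otherwise. This is a contradiction.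

**Step 3. Conclusion.** We combine the two. The sentence $\neg\sigma_s$ is equivalent to a $\Pi_2$ sentence, and by Step 2 $\Box(\bigvee_u\lambda_u\to\neg\sigma_s)$, the disjunction being over all $u$ with not $z\,S_x\,u$. If $\lambda_z\Rightarrow\bigvee_u\lambda_u$, then $\Box(\lambda_z\to\neg\sigma_s)$, contradicting Step 1. $\square$

**Proof of (v).** Here we leave PA and use soundness. Argue in $\mathbb N$. If the final node were $a\ne0$ with limit world $x\in Cl(a)$, then by (ii) $\mathrm{PA}\vdash\bigvee_{z\in R(a)}\lambda_z$, and this sentence is true by soundness. That contradicts (i), as $\lambda_x$ is true and $x\notin R(a)$. So the final node is $0$. If the last record of the limit history had finite rank $n$, then $n$ would be a proof of $\lambda_{z'}\to\neg\sigma_n$ with $\lambda_{z'}$ true and, by (F2), $\sigma_n$ true, contradicting soundness. So the limit history consists of the initial record alone, and $\lambda_{x_0}$ is true. $\square$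

Theorem 8.1 is proved.

## 10. From the frame to a false interpretation

We prove $2\Rightarrow3$. Let a reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$ be given. Take its frame from Section 7 (with $0=\rho$), the sentences $\lambda_x$ of Theorem 8.1, and
$$f(p)=\bigvee\{\lambda_x:p\in\tau(x)\}.$$

**Lemma 10.1.** For $A\in\Phi$ and $x\in W$: $\mathrm{PA}\vdash\lambda_x\to f(A)$ if $A\in\tau(x)$, and $\mathrm{PA}\vdash\lambda_x\to\neg f(A)$ if $A\notin\tau(x)$.

*Proof.* Induction on $A$. Variables: by (i). $\bot$ and $\to$: $\tau(x)$ is a type. For the modal cases let $x\in Cl(a)$. By the induction hypothesis and (i), $\mathrm{PA}\vdash f(B)\leftrightarrow\bigvee\{\lambda_u:B\in\tau(u)\}$ for the immediate arguments $B$ of the modal operator.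

*$\Box A\in\tau(x)$.* If $a\ne\rho$, then $A\in\tau(z)$ for all $z\in R(a)$ by (t1), so $\mathrm{PA}\vdash\bigvee_{z\in R(a)}\lambda_z\to f(A)$, and (ii) gives $\mathrm{PA}\vdash\lambda_x\to\Box f(A)$. If $a=\rho$, then $A\in\tau(z)$ for all $z\in W$, so $\mathrm{PA}\vdash f(A)$ by (i), and $\mathrm{PA}\vdash\Box f(A)$.

*$\Box A\in\Phi\setminus\tau(x)$.* By (t1) some $z\in R(a)$ has $A\notin\tau(z)$, so $\mathrm{PA}\vdash\lambda_z\to\neg f(A)$. Now (iv) implies $\mathrm{PA}\vdash\lambda_x\to\Diamond\lambda_z$, because $\Box\neg\lambda_z$ would give $\lambda_z\Rightarrow\beta$ for every $\beta$. So $\mathrm{PA}\vdash\lambda_x\to\neg\Box f(A)$.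

*$C\Rightarrow D\in\tau(x)$.* Put $Q=R(a)$ if $a\ne\rho$ and $Q=W$ if $a=\rho$. Then $\mathrm{PA}\vdash\lambda_x\to\Box\bigvee_{z\in Q}\lambda_z$, by (ii) or (i) respectively. For $z\in Q$ with $C\in\tau(z)$, (t2) together with (iii), or with (iii′) when $z\in Cl(\rho)$, gives $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow\lambda_{z'})$ for some $z'$ with $D\in\tau(z')$; hence $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow f(D))$. Since $\mathrm{PA}\vdash\lambda_x\to\Box\big(f(C)\to\bigvee\{\lambda_z:z\in Q,\,C\in\tau(z)\}\big)$, the soundness of J1–J3 gives $\mathrm{PA}\vdash\lambda_x\to(f(C)\Rightarrow f(D))$.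

*$C\Rightarrow D\in\Phi\setminus\tau(x)$.* Take $z$ from (t3). Then $\mathrm{PA}\vdash\lambda_z\to f(C)$ and $\mathrm{PA}\vdash f(D)\to\bigvee\{\lambda_u:D\in\tau(u)\}$, where no such $u$ satisfies $z\,S_x\,u$. So under $\lambda_x$, $f(C)\Rightarrow f(D)$ would give $\lambda_z\Rightarrow\bigvee\{\lambda_u:\text{not }z\,S_x\,u\}$, contradicting (iv). $\square$

As $\varphi\notin\Gamma_\rho=\tau(x_0)$, we get $\mathrm{PA}\vdash\lambda_{x_0}\to\neg f(\varphi)$. By (v) and soundness $f(\varphi)$ is false in $\mathbb N$. So $2\Rightarrow3$, and the four conditions of Theorem 2.3 are equivalent; in particular, by $1\Leftrightarrow2$, the truth provability logic is exactly $T$.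

**Decidability.** $T$ is r.e. by its definition. Its complement is r.e. by condition 3, since reflexive $\Phi$-structures are finite objects that can be recognized effectively. $\mathrm{Ref}_\varphi$ is computable because GL fixed points are. Theorem 2.3 is proved. $\blacksquare$

## 11. The provability logic, and other base theories

**Proof of Theorem 2.4.** We put a new node below an arbitrary structure, so that reflexivity is no longer needed. Soundness of $L$ is Section 3. If $L\nvdash\varphi$, there is a $\Phi$-structure with $\varphi\notin\Gamma_\rho$ (Lemma 6.4(a)). Now let any such structure on $M$ be given.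

**Step 1. The frame.** We reuse Section 7 above a one-world root. Let $N=M\cup\{0\}$ with $0$ a new least node, $Cl(0)=\{x_0\}$, $R(0)=W\setminus\{x_0\}$, and $S_{x_0}$ the identity on $R(0)$. For $b\in M$ let $Cl(b)$ consist of the $(b,\Delta,\ast)$ with $\Delta\in K_b$, and of the $(b,\Delta,(a,\Gamma,D))$ with $a\in M$, $a<b$, $\Gamma\in K_a$, $D\in\Phi$, $\Delta\in(V_a)_{K_b}\setminus X(\Gamma,D,(V_a)_{K_b})$. Define $\tau$, $R(a)$ for $a\in M$, $\le$, and $S_x$ for $x\in Cl(a)$, $a\in M$, as in Section 7. On the one-element set $Cl(0)$ let $\le$ be the identity. This is a frame: $Cl(b)$ contains $(b,\Gamma_b,\ast)$ because $\Gamma_b\in K_b$; the conditions at node $0$ are clear; the others are checked as in Section 7.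

By (4), all types of worlds in $Cl(a)$ are in $K_a$. The proofs of the statements of (t1)–(t3) concerning $R(a)$ apply verbatim to all $x\in Cl(a)$, $a\in M$: the worlds $(b,\Delta',\ast)$ used there exist since $(V_a)_{K_b}\subseteq K_b$.

**Step 2. The interpretation.** We rerun Lemma 10.1 away from $x_0$. Let $f(p)=\bigvee\{\lambda_x:x\ne x_0,\ p\in\tau(x)\}$. Lemma 10.1 holds for all $x\ne x_0$, by the cases with $a\ne0$. In the positive cases (ii) provides $\Box\bigvee_{z\in R(a)}\lambda_z$ with $R(a)\subseteq W\setminus\{x_0\}$, so only worlds other than $x_0$ matter. In the negative box case $z\in R(a)$ is different from $x_0$. In the last case $f(D)$ implies $\lambda_{x_0}\vee\bigvee\{\lambda_u:u\ne x_0,\ D\in\tau(u)\}$, and the extra disjunct is harmless because $x_0$ is not an $S_x$-successor of $z$.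

**Step 3. Conclusion.** We use the new root to see that $f(\varphi)$ is unprovable. For $z=(\rho,\Gamma_\rho,\ast)\in R(0)$ we have $\mathrm{PA}\vdash\lambda_z\to\neg f(\varphi)$. By (iv) for $x_0$, (v) and soundness, $\Diamond\lambda_z$ is true. So $\mathrm{PA}\nvdash f(\varphi)$. Altogether: $L\nvdash\varphi$ implies that a $\Phi$-structure with $\varphi\notin\Gamma_\rho$ exists, which implies $\varphi\notin CL(\Pi_2)$, which implies $L\nvdash\varphi$ by soundness of $L$. Decidability follows as before: $L$ is r.e., and its complement is r.e. by the structures. Finally, by Theorem 2.3, $\Box\varphi\in T$ iff $f(\Box\varphi)$ is true for all $f$ iff $\mathrm{PA}\vdash f(\varphi)$ for all $f$ iff $\varphi\in L$. $\square$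

**Proof of Theorem 2.5.** First we isolate what was used about the base theory. Step 1 of Section 3 and (i)–(iv) of Theorem 8.1 use of the base theory only that it PA-verifiably extends PA: proofs are now $U$-proofs, normalized by the same triples; each argument "inside $\Box$" is a PA-argument, hence is available inside $\Box_U$; and provable $\Sigma_1$-completeness and the $\mathrm{Sat}$ equivalences pass from $\Box$ to $\Box_U$. So all interpretations of theorems of $L$, and statements (i)–(iv), remain provable *in PA*.

(a) If $U$ is sound, then the proof of (v) and Sections 3, 6, 7 and 10 apply verbatim. If $U$ proves a false $\alpha$, then $f(p)=\alpha$ falsifies $\Box p\to p\in T$.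

(b) Suppose $U\vdash\Box_U^k\bot$. Then $\Box^k\bot$ is in the logic of $U$. But $\Box^k\bot\notin L$: $L$ is sound for PA, and PA, being sound, does not prove the sentence $\Box^k\bot$, which is false (by induction on $k$: $\bot$ is false, and if $\Box^k\bot$ is false, PA does not prove it, so $\Box^{k+1}\bot$ is false).

Now let $U\nvdash\Box_U^k\bot$ for all $k$. Since $U\supseteq\mathrm{PA}$, every theorem of $L$ is in the logic of $U$. For completeness let $L\nvdash\varphi$ and use the frame of Theorem 2.4. Its proof carries over except that (v), whose proof used soundness, needs a new argument. For a node $a\ne0$ let $d(a)$ be the maximal length (number of nodes) of a chain of nodes strictly above $a$. We claim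
$$\mathrm{PA}\vdash\lambda_x\to\Box_U^{d(a)+1}\bot\quad\text{for }x\in Cl(a).\tag{7}$$
We use induction on $d(a)$. Every $z\in R(a)$ lies at a node $b>a$, so $d(b)+1\le d(a)$. By the induction hypothesis and $\Box_U^i\bot\to\Box_U^{i+1}\bot$, $\mathrm{PA}\vdash\lambda_z\to\Box_U^{d(a)}\bot$. So $\mathrm{PA}\vdash\bigvee_{z\in R(a)}\lambda_z\to\Box_U^{d(a)}\bot$, where for $d(a)=0$ the disjunction is empty and $\Box_U^0\bot=\bot$. Now (ii) gives (7).

If in $\mathbb N$ the final node were $a\ne0$, then (ii), being a theorem of PA and hence true, gives $U\vdash\bigvee_{z\in R(a)}\lambda_z$, and so $U\vdash\Box_U^{d(a)}\bot$, a contradiction. So the final node is $0$, and as $Cl(0)=\{x_0\}$, the sentence $\lambda_{x_0}$ is true. By (iv), a theorem of PA, $\Diamond_U\lambda_z$ is true for $z=(\rho,\Gamma_\rho,\ast)$. Since $\mathrm{PA}\vdash\lambda_z\to\neg f(\varphi)$ and $U\nvdash\neg\lambda_z$, we conclude $U\nvdash f(\varphi)$. $\square$
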